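\title{Normalized spacings of heterogeneous exponential samples increase in the hazard rate order}

\begin{abstract}
Let $X_1,\dots,X_n$ be independent exponential random variables with arbitrary positive rates, and let $D^*_{i:n}=(n-i+1)(X_{i:n}-X_{i-1:n})$ be their normalized spacings. We prove the conjecture of Kochar and Korwar that $D^*_{1:n},\dots,D^*_{n:n}$ increase in the hazard rate order, and we show that the hazard rates are strictly ordered unless all rates are equal. The proof goes through a stronger inequality between the hazard rates of consecutive unnormalized spacings at the same argument. Conditioning on the value of an order statistic turns the set of surviving indices into a conditional Poisson sample, and the inequality then follows from the log-concavity of elementary symmetric polynomials. We also show that the hazard rate order cannot in general be replaced by the likelihood ratio order.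
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $X_1,\dots,X_n$ be independent exponential random variables, where $X_j$ has rate $\lambda_j>0$, that is, $P(X_j>x)=e^{-\lambda_jx}$ for $x\ge0$. The rates may be unequal. We think of $n$ items, item $j$ dying at time $X_j$. Let $X_{1:n}\le\dots\le X_{n:n}$ be the order statistics, put $X_{0:n}=0$, and define the \emph{normalized spacings}
\[
D^*_{i:n}=(n-i+1)\,(X_{i:n}-X_{i-1:n}),\qquad i=1,\dots,n .
\]
The factor $n-i+1$ is the number of items alive between the $(i-1)$-th and the $i$-th death. If $S$ is the set of these items, the wait for the next death is exponential with rate $\sum_{j\in S}\lambda_j$, so $D^*_{i:n}$ is, given $S$, exponential with the \emph{average} rate of the survivors (Lemma~\ref{lem:mixture}). When all rates equal $\lambda$, every $D^*_{i:n}$ is therefore exponential with rate $\lambda$. When the rates differ, items with large rates tend to die first, the average rate of the survivors should fall, and later normalized spacings should be longer.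 The question is in which sense.

Let $X,Y$ be nonnegative random variables with densities $f_X,f_Y$ and survival functions $\bar F_X,\bar F_Y$. One writes $X\le_{\mathrm{hr}}Y$ (\emph{hazard rate order}) if $\bar F_Y(t)/\bar F_X(t)$ is nondecreasing in $t\ge0$, and $X\le_{\mathrm{lr}}Y$ (\emph{likelihood ratio order}) if $f_Y(t)/f_X(t)$ is nondecreasing over the union of the supports. It is standard that $X\le_{\mathrm{lr}}Y$ implies $X\le_{\mathrm{hr}}Y$. All variables in this paper have continuous positive densities on $[0,\infty)$. The \emph{hazard rate} of such a variable is $h_X=f_X/\bar F_X=-(\log\bar F_X)'$, and so $X\le_{\mathrm{hr}}Y$ holds if and only if $h_Y(t)\le h_X(t)$ for all $t\ge0$.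

For $n=2$, the variable $D^*_{1:2}=2\min(X_1,X_2)$ has the constant hazard rate $(\lambda_1+\lambda_2)/2$. The variable $D^*_{2:2}$ is exponential with rate $\lambda_1$ with probability $\lambda_2/(\lambda_1+\lambda_2)$ and with rate $\lambda_2$ otherwise. Its hazard rate at $0$ is the harmonic mean $2\lambda_1\lambda_2/(\lambda_1+\lambda_2)$, which is at most the arithmetic mean, and it does not increase afterwards (Lemma~\ref{lem:mixture}). Hence $D^*_{1:2}\le_{\mathrm{hr}}D^*_{2:2}$.

Kochar and Korwar conjectured that for every $n\ge2$ and all $\lambda_1,\dots,\lambda_n>0$,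
\begin{equation}\label{eq:conj}
D^*_{1:n}\le_{\mathrm{hr}}D^*_{2:n}\le_{\mathrm{hr}}\cdots\le_{\mathrm{hr}}D^*_{n:n};
\end{equation}
we take the problem from \cite{LiLi}. Kochar and Korwar proved $D^*_{1:n}\le_{\mathrm{lr}}D^*_{j:n}$ for $j\ge2$, which contains the first relation in \eqref{eq:conj}, and they proved the case $n=3$. Torrado et al.\ proved the case $n=4$, and also $D^*_{2:n}\le_{\mathrm{hr}}D^*_{3:n}$ for all $n$.

\begin{theorem}\label{thm:hr}
For every $n\ge2$ and all $\lambda_1,\dots,\lambda_n>0$ the relations \eqref{eq:conj} hold. If the $\lambda_j$ are not all equal, then $h_{D^*_{i+1:n}}(t)<h_{D^*_{i:n}}(t)$ for all $1\le i\le n-1$ and all $t\ge0$.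
\end{theorem}

It is convenient to index the spacings by the number $m$ of survivors. Let $N=\{1,\dots,n\}$. For $S\subseteq N$ and numbers $u_j$ put $u(S)=\sum_{j\in S}u_j$ and $u^S=\prod_{j\in S}u_j$, and let $S^c=N\setminus S$. For $1\le m\le n$ let $R_m$ be the random set of the $m$ items alive after $n-m$ deaths, and let $W_m=X_{n-m+1:n}-X_{n-m:n}$ be the time during which exactly $m$ items are alive. Thus $D^*_{i:n}=mW_m$ with $m=n-i+1$. For nonempty $S$ and $s\ge0$ put
\[
A(S)=\frac{\lambda(S)}{|S|},\qquad w_s(S)=P(R_{|S|}=S)\,e^{-s\lambda(S)},\qquad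
\varphi_m(s)=\frac{\sum_{|S|=m}w_s(S)A(S)}{\sum_{|S|=m}w_s(S)} .
\]
We shall see that $\varphi_m(s)$ is the conditional mean of the average rate $A(R_m)$ given $W_m>s$, and that $h_{W_m}(s)=m\varphi_m(s)$.

\begin{theorem}\label{thm:phi}
For all $2\le m\le n$ and $s\ge0$ we have $\varphi_{m-1}(s)\le\varphi_m(s)$; that is,
\[
\frac{1}{m-1}\,h_{W_{m-1}}(s)\le\frac1m\,h_{W_m}(s).
\]
The inequality is strict for every $s$ unless all $\lambda_j$ are equal, in which case equality holds.
\end{theorem}

The first spacing is below the others even in the likelihood ratio order, so one may ask whether \eqref{eq:conj} holds with $\le_{\mathrm{lr}}$ throughout. It does not.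

\begin{theorem}\label{thm:lr}
Let $m\ge2$ and $M\ge1$ satisfy $H_M=\sum_{r=1}^M\frac1r>m-1$, and let $n=M+m-1$. Then for suitable rates the relation $D^*_{n-m+1:n}\le_{\mathrm{lr}}D^*_{n-m+2:n}$ fails. Hence for every $m\ge2$ the likelihood ratio version fails, for some $n$, at that position counted from the top. For every $i\ge2$, the relation $D^*_{i:n}\le_{\mathrm{lr}}D^*_{i+1:n}$ fails for $n=i+1$ and some rates.
\end{theorem}

Section~\ref{sec:means} deduces Theorem~\ref{thm:hr} from Theorem~\ref{thm:phi} and settles the case $m=n$. Section~\ref{sec:time} reduces the remaining cases to four inequalities for random subsets with a product law. These are verified by hand for $n=3$ in Section~\ref{sec:three} and in general in Sections~\ref{sec:cps} and~\ref{sec:proof}. Theorem~\ref{thm:lr} is proved in Section~\ref{sec:lr}.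

\section{Hazard rates as weighted means}\label{sec:means}

Ties among the $X_j$ have probability zero and are ignored. For nonempty $S\subseteq N$, $j\in S$ and $u\ge0$, conditioning on $X_j$ gives
\begin{equation}\label{eq:compete}
P\Big(\min_{l\in S}X_l>u,\ \text{the minimum is }X_j\Big)=\int_u^\infty\lambda_je^{-\lambda(S)v}\,dv=\frac{\lambda_j}{\lambda(S)}\,e^{-u\lambda(S)} .
\end{equation}
So $\min_SX$ is exponential with rate $\lambda(S)$ and independent of the index at which it is attained. The event that the items of $S^c$ die first, in a prescribed order, depends only on $(X_l)_{l\notin S}$ and $\min_SX$. This gives the \emph{rule for the order of deaths}: given the identities and the order of the items that have died so far, with $S$ the set of survivors, the next item to die is $j\in S$ with probability $\lambda_j/\lambda(S)$.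

\begin{lemma}\label{lem:mixture}
Let $1\le m\le n$, $i=n-m+1$ and $s,t\ge0$. Then $P(R_m=S,\,W_m>s)=w_s(S)$ for $|S|=m$, and
\[
P(D^*_{i:n}>t)=E\big[e^{-tA(R_m)}\big],\qquad h_{W_m}(s)=m\varphi_m(s),\qquad h_{D^*_{i:n}}(t)=\varphi_m(t/m).
\]
The function $\varphi_m$ is nonincreasing.
\end{lemma}

\begin{proof}
Let $Y_S=\max_{j\notin S}X_j$, with $Y_N=0$. The event $\{R_m=S,\,W_m>s\}$ equals $\{\min_SX>Y_S+s\}$, and $\min_SX$ is independent of $Y_S$. Therefore
\begin{equation}\label{eq:wY}
P(R_m=S,\,W_m>s)=E\big[e^{-\lambda(S)(Y_S+s)}\big],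
\end{equation}
which is $e^{-s\lambda(S)}$ times its value $P(R_m=S)$ at $s=0$. Summing over $S$ gives $P(W_m>s)=\sum_{|S|=m}w_s(S)$, and $s=t/m$ gives the survival function of $D^*_{i:n}=mW_m$. Since $\partial_sw_s(S)=-mA(S)w_s(S)$, logarithmic differentiation gives the two hazard rates. Differentiating the quotient that defines $\varphi_m$ gives $\varphi_m'(s)=-m\operatorname{Var}(A)\le0$, the variance being taken under the weights proportional to $w_s(S)$, $|S|=m$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:hr} from Theorem~\ref{thm:phi}]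
Let $1\le i\le n-1$ and $m=n-i+1\ge2$. Since $\varphi_{m-1}$ is nonincreasing and $t/(m-1)\ge t/m$,
\[
h_{D^*_{i+1:n}}(t)=\varphi_{m-1}\Big(\frac t{m-1}\Big)\le\varphi_{m-1}\Big(\frac tm\Big)\le\varphi_m\Big(\frac tm\Big)=h_{D^*_{i:n}}(t),
\]
and the second inequality is strict if the rates are not all equal.
\end{proof}

The reason for proving the stronger statement is structural. In Theorem~\ref{thm:hr} the laws of $R_m$ and $R_{m-1}$ are tilted by different factors per item, $e^{-t\lambda_j/m}$ and $e^{-t\lambda_j/(m-1)}$. In Theorem~\ref{thm:phi} both are tilted by $e^{-s\lambda_j}$, and this common factor can be absorbed into a single weight attached to item $j$.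

\begin{example}\label{ex:rates}
Let $n=3$ with rates $\frac12,1,1$. The slow item dies first with probability $\frac15$, and then $A(R_2)=1$; otherwise $A(R_2)=\frac34$. The slow item dies last with probability $\frac45\cdot\frac23=\frac8{15}$, and then $A(R_1)=\frac12$; otherwise $A(R_1)=1$. With $u=e^{-s/2}\in(0,1]$,
\[
\varphi_3=\frac56,\qquad\varphi_2=\frac{u+3}{u+4},\qquad\varphi_1=\frac{7u+4}{7u+8}.
\]
Here $\varphi_2\le\frac45<\varphi_3$, and $\varphi_1<\varphi_2$ because $1-\varphi_1=\frac4{7u+8}>\frac1{u+4}=1-\varphi_2$ is equivalent to $3u<8$.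
\end{example}

We shall use Chebyshev's inequality for ordered functions in the following form. Let $U$ be a random element, $f(U)$ bounded and $g(U)$ integrable. With $U'$ an independent copy of $U$,
\begin{equation}\label{eq:cheb}
2\operatorname{Cov}(f(U),g(U))=E\big[(f(U)-f(U'))(g(U)-g(U'))\big].
\end{equation}
So the covariance is $\ge0$ if $(f(u)-f(v))(g(u)-g(v))\ge0$ for all $u,v$, it is $\le0$ if this product is always $\le0$, and in both cases it is nonzero if the product is nonzero with positive probability.

From now on $s\ge0$ is fixed and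
\[
\gamma_j=\lambda_je^{s\lambda_j},
\]
which is a strictly increasing function of $\lambda_j$. If all rates equal $\lambda$, then $A(S)=\lambda$ for all $S$ and Theorem~\ref{thm:phi} holds with equality.

\begin{proof}[Proof of Theorem~\ref{thm:phi} for $m=n$]
Here $R_n=N$, so $\varphi_n(s)=\lambda(N)/n$. By \eqref{eq:compete}, $w_s(N\setminus\{k\})=\frac{\lambda_k}{\lambda(N)}e^{-s(\lambda(N)-\lambda_k)}$, which is proportional to $\gamma_k$. With $J$ uniform on $N$, \eqref{eq:cheb} gives $E[\gamma_J\lambda_J]\ge E[\gamma_J]\,\lambda(N)/n$, strictly if the rates are not all equal. Hence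
\[
\varphi_{n-1}(s)=\frac1{n-1}\Big(\lambda(N)-\frac{E[\gamma_J\lambda_J]}{E[\gamma_J]}\Big)\le\frac1{n-1}\Big(\lambda(N)-\frac{\lambda(N)}n\Big)=\varphi_n(s),
\]
with the same case of strictness.
\end{proof}

This is the heuristic of the introduction in pure form: removing from a \emph{fixed} set an item chosen with weights $\gamma_k$ lowers the average rate. For $m<n$ the set is random, and the condition $W_{m-1}>s$ weights the sets $R_m$ differently from the condition $W_m>s$.

\section{Conditioning on the time of a death}\label{sec:time}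

Fix $2\le m\le n-1$ and label the items so that $\lambda_1\le\dots\le\lambda_n$. By the rule for the order of deaths, $P(R_k=S)$ is a sum over the orderings of $S^c$, and it does not factor over the items. At a fixed time $x$, however, the items are alive or dead independently. We therefore write $w_s(S)$ as an integral over the time $x$ of the last death before $S$ remains.

For $x>0$ let
\[
q_S(x)=e^{-\lambda(S)(x+s)}\prod_{j\notin S}(1-e^{-\lambda_jx}),\qquad d_j(x)=\frac{\lambda_je^{-\lambda_jx}}{1-e^{-\lambda_jx}}=\frac{\lambda_j}{e^{\lambda_jx}-1}.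
\]
Thus $q_S(x)$ is the probability that the items outside $S$ are dead at time $x$ and those in $S$ are alive at time $x+s$, and $d_j(x)$ is the density of $X_j$ at $x$ given $X_j\le x$. For $S\ne N$ the variable $Y_S$ has distribution function $\prod_{j\notin S}(1-e^{-\lambda_jx})$, whose logarithmic derivative is $d(S^c)$. So \eqref{eq:wY} reads
\begin{equation}\label{eq:rep}
w_s(S)=\int_0^\infty q_S\,d(S^c)\,dx\qquad(1\le|S|\le n-1).
\end{equation}
For $1\le k\le n-1$ put
\[
g_k(x)=\sum_{|S|=k}q_S\,d(S^c),\qquad b_k(x)=\frac1{g_k(x)}\sum_{|S|=k}q_S\,d(S^c)A(S).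
\]
Then $g_k>0$, $\int_0^\infty g_k\,dx=P(W_k>s)\le1$, and
\begin{equation}\label{eq:phiint}
\varphi_k(s)=\frac{\int_0^\infty b_k\,g_k\,dx}{\int_0^\infty g_k\,dx}.
\end{equation}
Here $g_k$ is the density of $X_{n-k:n}$, the time at which the number of survivors drops to $k$, on the event $W_k>s$, and $b_k(x)$ is the mean of $A(R_k)$ given that event and $X_{n-k:n}=x$. The restriction $m\le n-1$ is needed for \eqref{eq:phiint} with $k=m$: for $m=n$ the time $X_{0:n}=0$ has no density, which is why that case was treated apart.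

In \eqref{eq:phiint} both the function and the measure change when $k$ passes from $m$ to $m-1$. To separate the two changes we need a function of $x$ that lies between $b_{m-1}$ and $b_m$ and whose monotonicity can be read off. The plain average over $m$-sets serves:
\[
a(x)=\frac1{Z(x)}\sum_{|T|=m}q_T\,A(T),\qquad Z(x)=\sum_{|T|=m}q_T .
\]
For $s=0$ this is the mean average rate of the survivors given that exactly $m$ items are alive at time $x$.

\begin{proposition}\label{prop:four}
Let $2\le m\le n-1$. On $(0,\infty)$: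
\begin{enumerate}
\item[(i)] $b_{m-1}\le a$;
\item[(ii)] $a\le b_m$, strictly at every $x$ if the rates are not all equal;
\item[(iii)] $a$ is nonincreasing;
\item[(iv)] $g_{m-1}/g_m$ is nondecreasing.
\end{enumerate}
\end{proposition}

For $s=0$ these statements say: just after leaving the level of $m$ survivors at time $x$ the average rate is lower than is typical for that level at time $x$; just after entering the level it is higher; the typical value falls with time; and the exit time is larger than the entry time in the likelihood ratio order.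

\begin{proof}[Proof of Theorem~\ref{thm:phi} for $2\le m\le n-1$ from Proposition~\ref{prop:four}]
Let $\rho=g_{m-1}/g_m$ and let $U$ have density proportional to $g_m$. The function $a$ is bounded by $\lambda_n$, and $\rho(U)$ is integrable because $\int\rho g_m\,dx=\int g_{m-1}\,dx\le1$. By (iii), (iv) and \eqref{eq:cheb}, $E[a(U)\rho(U)]\le E[a(U)]\,E[\rho(U)]$. This is the middle step in
\[
\varphi_{m-1}(s)\le\frac{\int a\,g_{m-1}\,dx}{\int g_{m-1}\,dx}\le\frac{\int a\,g_m\,dx}{\int g_m\,dx}\le\varphi_m(s),
\]
and the outer steps follow from \eqref{eq:phiint} with (i) and (ii). The last step is strict if the rates are not all equal.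
\end{proof}

It remains to prove Proposition~\ref{prop:four}. The point of fixing $x$ is the product form
\[
q_S=Q\,y^S,\qquad Q(x)=\prod_{j\in N}(1-e^{-\lambda_jx}),\qquad y_j(x)=\frac{e^{-\lambda_j(x+s)}}{1-e^{-\lambda_jx}}=\frac{e^{-\lambda_js}}{e^{\lambda_jx}-1}.
\]
Put $c_j(x)=\lambda_j/(1-e^{-\lambda_jx})$. From the formulas,
\begin{equation}\label{eq:elem}
d_j=\gamma_jy_j,\qquad \frac{y_j'}{y_j}=-\frac{\lambda_je^{\lambda_jx}}{e^{\lambda_jx}-1}=-c_j<0,
\end{equation}
where the prime is the derivative in $x$. At fixed $x$, as functions of $\lambda_j$,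
\begin{equation}\label{eq:mono}
y_j\text{ and }d_j\text{ are strictly decreasing},\qquad c_j\text{ and }\gamma_j\text{ are strictly increasing}.
\end{equation}
For $d_j$ and $c_j$ this follows from $1/d_j=\int_0^xe^{\lambda_jv}\,dv$ and $1/c_j=\int_0^xe^{-\lambda_jv}\,dv$.

Let $P_x$ be the law of a random $m$-subset $T$ of $N$ with $P_x(T)=q_T/Z$, which is proportional to $y(x)^T$, and let $E_x,\operatorname{Cov}_x$ refer to it. Put $\pi_k=P_x(k\in T)$ and $\pi_{kl}=P_x(k,l\in T)$ for $k\ne l$, and define the symmetric matrix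
\[
B_{kl}=\pi_{kl}-\tfrac{m-1}m\pi_k\pi_l\quad(k\ne l),\qquad B_{kk}=-\tfrac{m-1}m\pi_k^2 .
\]
Since $|T|=m$, we have $\sum_{l\ne k}\pi_{kl}=(m-1)\pi_k$ and $\sum_l\pi_l=m$, so the rows and columns of $B$ sum to zero. Write $B(U,V)=\sum_{k\in U,\,l\in V}B_{kl}$ and $V_j=\{j,\dots,n\}$. Finally let $L_k(N)=\sum_{|T|=k}\gamma(T)y^T$, a polynomial in $y_1,\dots,y_n$ whose coefficients do not depend on $x$.

\begin{lemma}\label{lem:ident}
For every $x>0$,
\begin{align}
(m-1)\,g_{m-1}\,(b_{m-1}-a)&=Z\sum_{i,j=2}^n(\gamma_i-\gamma_{i-1})(\lambda_j-\lambda_{j-1})\,B(V_i,V_j),\label{eq:id1}\\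
m\,g_m\,(b_m-a)&=-Z\operatorname{Cov}_x(\lambda(T),d(T)),\label{eq:id2}\\
m\,a'&=-\operatorname{Cov}_x(\lambda(T),c(T)),\label{eq:id3}\\
g_{m-1}/g_m&=L_m(N)/L_{m+1}(N).\label{eq:id4}
\end{align}
\end{lemma}

\begin{proof}
For $k\notin S$, \eqref{eq:elem} gives $q_Sd_k=\gamma_k\,q_{S\cup\{k\}}$. Grouping the pairs $(S,k)$ by $T=S\cup\{k\}$ yields $g_r=\sum_{|T|=r+1}\gamma(T)q_T=Q\,L_{r+1}(N)$, which proves \eqref{eq:id4}. For $r=m-1$ it yields $g_{m-1}=Z\sum_k\gamma_k\pi_k$ and
\[
g_{m-1}b_{m-1}=\sum_{|T|=m}q_T\sum_{k\in T}\gamma_k\frac{\lambda(T\setminus\{k\})}{m-1}=\frac Z{m-1}\sum_{k\ne l}\gamma_k\lambda_l\pi_{kl}.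
\]
Since $a=\frac1m\sum_l\lambda_l\pi_l$, the left side of \eqref{eq:id1} equals $Z\sum_{k,l}\gamma_k\lambda_lB_{kl}$. Write the vector $\gamma$ as $\gamma_1\mathbf 1_N+\sum_{i\ge2}(\gamma_i-\gamma_{i-1})\mathbf 1_{V_i}$, and $\lambda$ in the same way. The constant vectors contribute nothing because the rows and columns of $B$ sum to zero, and \eqref{eq:id1} follows.

For \eqref{eq:id2}, the definitions give $g_m=Z\,E_x[d(T^c)]$ and $g_mb_m=Z\,E_x[A(T)d(T^c)]$, so $g_m(b_m-a)=Z\operatorname{Cov}_x(A(T),d(T^c))$. Now use $A(T)=\lambda(T)/m$ and $d(T^c)=d(N)-d(T)$ with $d(N)$ nonrandom. For \eqref{eq:id3}, differentiate $ma=\sum_T\lambda(T)y^T/\sum_Ty^T$ using $(y^T)'=-c(T)y^T$.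
\end{proof}

All four claims are now statements about positive numbers $y_1\ge\dots\ge y_n$ and the law proportional to $y^T$.

\section{Three items}\label{sec:three}

The smallest case is $n=3$, $m=2$. We verify Proposition~\ref{prop:four} by hand; with the preceding sections this proves Theorem~\ref{thm:phi} for $n=3$.

A $2$-subset is $T=N\setminus\{J\}$, where $J$ is the dead item. Since $y^T=y^N/y_J$,
\[
P_x(J=j)=p_j=\frac{z_j}{z_1+z_2+z_3},\qquad z_j=\frac1{y_j}=e^{\lambda_js}(e^{\lambda_jx}-1),
\]
and $p_1\le p_2\le p_3$ by \eqref{eq:mono}.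

\emph{Claims (ii) and (iii).} For any vector $u$ we have $u(T)=u(N)-u_J$. Hence $\operatorname{Cov}_x(\lambda(T),d(T))=\operatorname{Cov}(\lambda_J,d_J)$ and $\operatorname{Cov}_x(\lambda(T),c(T))=\operatorname{Cov}(\lambda_J,c_J)$. By \eqref{eq:mono} and \eqref{eq:cheb} the first is $\le0$, strictly if the rates are not all equal, and the second is $\ge0$. Apply \eqref{eq:id2} and \eqref{eq:id3}.

\emph{Claim (iv).} We have $L_3(N)=\gamma(N)y^N$ and $L_2(N)=\sum_j(\gamma(N)-\gamma_j)\,y^Nz_j$. So $g_1/g_2=\sum_j(1-\gamma_j/\gamma(N))\,z_j$, a combination with positive constant coefficients of functions that increase in $x$.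

\emph{Claim (i).} The increments in \eqref{eq:id1} are nonnegative, so it suffices to find the signs of $B(V_i,V_j)$ for $V_2=\{2,3\}$ and $V_3=\{3\}$. First, $B(V_3,V_3)=B_{33}<0$. By the vanishing row sums, $B(V_2,V_2)=-B_{21}-B_{31}=B_{11}<0$ and $B(V_2,V_3)=B(V_3,V_2)=-B_{31}$. Here $\pi_k=1-p_k$ and $\pi_{13}=p_2$, so
\[
B_{31}=p_2-\tfrac12(1-p_3)(1-p_1)=p_2-\tfrac12(p_1+p_2)(1-p_1)\ge p_2-\tfrac12(p_1+p_2)\ge0 .
\]

For general $n$, passing to the complement no longer reduces $T$ to a single item. The covariances in (ii) and (iii) will be controlled by the negative correlation of the events $\{k\in T\}$, the ratio in (iv) by the real-rootedness of a polynomial, and the sign of $B(V_i,V_j)$ by comparing samples of sizes $m-1$ and $m$.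

\section{Inequalities for conditional Poisson sampling}\label{sec:cps}

In this section $y_1,\dots,y_n$ are arbitrary positive numbers. For $C\subseteq N$ let $e_k(C)=\sum_{T\subseteq C,\,|T|=k}y^T$ be the elementary symmetric polynomial, with $e_0=1$ and $e_k=0$ for $k<0$ or $k>|C|$. For $1\le r\le|C|$, the \emph{conditional Poisson sample} of size $r$ from $C$ is the random $r$-subset $T$ with $P(T)=y^T/e_r(C)$. The name reflects that if each item $j$ is selected independently with odds $y_j$, the selected set conditioned on having size $r$ has this law. We write $\pi_k^{(r)}(C)=P(k\in T)$ and omit $C$ when $C=N$; also $\pi^{(r)}_{kl}=P(k,l\in T)$. From the product form, if $T$ is the sample of size $r$ from $N$, then given $k\notin T$ it is the sample of size $r$ from $N\setminus\{k\}$, and given $k\in T$ the set $T\setminus\{k\}$ is the sample of size $r-1$ from $N\setminus\{k\}$.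

Everything rests on the following form of Newton's inequality: for the elementary symmetric polynomials of any finite family of positive numbers and every integer $k$,
\begin{equation}\label{eq:newton}
e_k^2\ge e_{k-1}e_{k+1},\qquad\text{strictly if }e_k>0 .
\end{equation}
To see this, consider a monomial of degree $2k$ with $2j$ variables to the first power and $k-j$ variables squared. Its coefficient is $\binom{2j}j$ in $e_k^2$ and $\binom{2j}{j-1}<\binom{2j}j$ in $e_{k-1}e_{k+1}$ (zero if $j=0$). No other monomials occur, and if $e_k>0$ the monomials with $j=0$ do occur.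

\begin{lemma}\label{lem:neg}
Let $1\le r\le n-1$ and let $T$ be the sample of size $r$ from $N$.
\begin{enumerate}
\item[(a)] $\pi^{(r)}_{kl}<\pi^{(r)}_k\pi^{(r)}_l$ for $k\ne l$.
\item[(b)] For real vectors $\alpha,\beta$,
\[
\operatorname{Cov}(\alpha(T),\beta(T))=\sum_{k<l}\big(\pi^{(r)}_k\pi^{(r)}_l-\pi^{(r)}_{kl}\big)(\alpha_k-\alpha_l)(\beta_k-\beta_l).
\]
\item[(c)] $\pi_l^{(r)}(N\setminus\{k\})\ge\pi_l^{(r)}$ for $k\ne l$.
\end{enumerate}
\end{lemma}

\begin{proof}
We drop the superscript. (a) Let $C=N\setminus\{k,l\}$ and let $P_{11},P_{10},P_{01},P_{00}$ be the probabilities that $T$ contains both of $k,l$, only $k$, only $l$, neither. They equal $y_ky_le_{r-2}(C)$, $y_ke_{r-1}(C)$, $y_le_{r-1}(C)$, $e_r(C)$, each divided by $e_r(N)$, and they sum to $1$. Hence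
\[
\pi_k\pi_l-\pi_{kl}=P_{10}P_{01}-P_{11}P_{00}=\frac{y_ky_l}{e_r(N)^2}\big(e_{r-1}(C)^2-e_{r-2}(C)e_r(C)\big).
\]
Since $0\le r-1\le n-2=|C|$, we have $e_{r-1}(C)>0$, and \eqref{eq:newton} is strict.

(b) For any symmetric matrix $G$ with zero row sums, expanding the product gives
\begin{equation}\label{eq:zero}
-\sum_{k<l}G_{kl}(\alpha_k-\alpha_l)(\beta_k-\beta_l)=-\frac12\sum_{k,l}G_{kl}(\alpha_k-\alpha_l)(\beta_k-\beta_l)=\sum_{k,l}G_{kl}\alpha_k\beta_l .
\end{equation}
The covariance matrix of the indicators of the events $\{k\in T\}$ has zero row sums because the indicators add up to the constant $r$, and its off-diagonal entries are $\pi_{kl}-\pi_k\pi_l$.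

(c) The left side is $P(l\in T\mid k\notin T)=(\pi_l-\pi_{kl})/(1-\pi_k)$, which is at least $\pi_l$ by (a); note $\pi_k<1$ because $r\le n-1$.
\end{proof}

The vector $p^{(r)}=\pi^{(r)}/r$ is the law of a uniformly chosen member of the sample of size $r$. For $r=1$ it is proportional to $y$, and for $r=n$ it is uniform. The next lemma says that the preference for large $y_j$ weakens at each step.

\begin{lemma}\label{lem:size}
Let $y_1\ge\dots\ge y_n$, let $I=\{1,\dots,b\}$ with $1\le b\le n$, and let $2\le m\le n-1$. Then $\frac1{m-1}\sum_{l\in I}\pi_l^{(m-1)}\ge\frac1m\sum_{l\in I}\pi_l^{(m)}$.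
\end{lemma}

\begin{proof}
Let $i<j$, $C=N\setminus\{i,j\}$ and $1\le r\le n-1$, so that $e_{r-1}(C)>0$. From $e_r(N)\pi_i^{(r)}=y_i\big(e_{r-1}(C)+y_je_{r-2}(C)\big)$ and the same formula with $i,j$ exchanged,
\[
\frac{\pi_i^{(r)}}{\pi_j^{(r)}}=\frac{y_i}{y_j}\cdot\frac{1+y_j\tau_r}{1+y_i\tau_r},\qquad\tau_r=\frac{e_{r-2}(C)}{e_{r-1}(C)} .
\]
The inequality $\tau_{m-1}\le\tau_m$ is $e_{m-3}(C)e_{m-1}(C)\le e_{m-2}(C)^2$, a case of \eqref{eq:newton}. The function $\tau\mapsto(1+y_j\tau)/(1+y_i\tau)$ is nonincreasing on $[0,\infty)$, since its derivative has the sign of $y_j-y_i\le0$. Therefore $p_i^{(m)}p_j^{(m-1)}\le p_i^{(m-1)}p_j^{(m)}$. Summing over $i\in I$ and $j\notin I$ gives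
\[
p^{(m)}(I)\big(1-p^{(m-1)}(I)\big)\le p^{(m-1)}(I)\big(1-p^{(m)}(I)\big),
\]
that is, $p^{(m)}(I)\le p^{(m-1)}(I)$.
\end{proof}

\begin{lemma}\label{lem:ratio}
Let $\gamma_1,\dots,\gamma_n>0$ be constants and $L_k(C)=\sum_{T\subseteq C,\,|T|=k}\gamma(T)y^T$. For $1\le m\le n-1$, the ratio $L_m(N)/L_{m+1}(N)$ is nonincreasing in each $y_j$.
\end{lemma}

\begin{proof}
Fix $j$, let $C=N\setminus\{j\}$, and write $e_k=e_k(C)$, $L_k=L_k(C)$. Splitting according to whether $j\in T$ gives $L_k(N)=y_j(\gamma_je_{k-1}+L_{k-1})+L_k$. The derivative of $(\alpha y+\beta)/(\alpha'y+\beta')$ in $y$ has the sign of $\alpha\beta'-\beta\alpha'$, which here is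
\[
(\gamma_je_{m-1}+L_{m-1})L_{m+1}-L_m(\gamma_je_m+L_m)=\gamma_j(e_{m-1}L_{m+1}-e_mL_m)+(L_{m-1}L_{m+1}-L_m^2).
\]
We show that both brackets on the right are $\le0$. Both arguments start from
\begin{equation}\label{eq:Lk}
L_k=\sum_{i\in C}\gamma_iy_i\,e_{k-1}(C\setminus\{i\}).
\end{equation}

\emph{First bracket.} Fix $i\in C$ and let $\tilde e_k=e_k(C\setminus\{i\})$, so that $e_k=\tilde e_k+y_i\tilde e_{k-1}$. Then
\[
e_m\tilde e_{m-1}-e_{m-1}\tilde e_m=y_i\big(\tilde e_{m-1}^{\,2}-\tilde e_{m-2}\tilde e_m\big)\ge0
\]
by \eqref{eq:newton}. Multiplying by $\gamma_iy_i$ and summing over $i$ gives $e_mL_m-e_{m-1}L_{m+1}\ge0$.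

\emph{Second bracket.} Here two sums over $C$ are multiplied, and a term-by-term comparison is not available. Instead we show that the $L_k$ are themselves proportional to elementary symmetric polynomials of positive numbers. By \eqref{eq:Lk},
\[
\Psi(\xi)=\sum_{k\ge1}L_k\xi^{k-1}=\sum_{i\in C}\gamma_iy_i\prod_{l\in C\setminus\{i\}}(1+y_l\xi),
\]
a polynomial of degree $|C|-1$. Suppose first that the $y_i$, $i\in C$, are distinct. At $\xi=-1/y_i$ only the $i$-th term survives, and it equals $\gamma_iy_i\prod_{l\ne i}(1-y_l/y_i)$, whose sign is $(-1)^\nu$ with $\nu$ the number of $l\in C$ such that $y_l>y_i$. So $\Psi$ alternates in sign along the $|C|$ negative points $-1/y_i$, and all its $|C|-1$ roots lie between them. Hence $\Psi(\xi)=L_1\prod_\mu(1+u_\mu\xi)$ with $u_\mu>0$, and $L_k=L_1e_{k-1}(u)$ for all $k\ge0$ (both sides vanish for $k=0$). Now \eqref{eq:newton} gives $L_{m-1}L_{m+1}\le L_m^2$. This is an inequality between polynomials in $y$, so it extends by continuity to coinciding $y_i$.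
\end{proof}

\section{Proof of Proposition~\ref{prop:four}}\label{sec:proof}

Fix $x>0$. Under $P_x$ the set $T$ is the conditional Poisson sample of size $m$ with weights $y(x)$, and $y_1\ge\dots\ge y_n$ by \eqref{eq:mono}.

\emph{Claims (ii) and (iii).} By Lemma~\ref{lem:neg}(a), which applies because $m\le n-1$, the coefficients $\pi_k\pi_l-\pi_{kl}$ in Lemma~\ref{lem:neg}(b) are positive. By \eqref{eq:mono}, $(\lambda_k-\lambda_l)(d_k-d_l)\le0$, strictly when $\lambda_k\ne\lambda_l$, and $(\lambda_k-\lambda_l)(c_k-c_l)\ge0$. So $\operatorname{Cov}_x(\lambda(T),d(T))\le0$, strictly if the rates are not all equal, and $\operatorname{Cov}_x(\lambda(T),c(T))\ge0$. Apply \eqref{eq:id2} and \eqref{eq:id3}.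

\emph{Claim (iv).} Each $y_j(x)$ decreases in $x$ by \eqref{eq:elem}, and the $\gamma_j$ do not depend on $x$. Apply \eqref{eq:id4} and Lemma~\ref{lem:ratio}.

\emph{Claim (i).} Two effects compete here. For a fixed $T$, removing an item with weights $\gamma_k$ lowers the average rate, as in the case $m=n$. But in $b_{m-1}$ the set $T$ carries the extra weight $\gamma(T)$, which by Lemma~\ref{lem:neg} is nonnegatively correlated with $A(T)$. One might hope to settle the matter with \eqref{eq:zero} for $G=B$, which would suffice if all off-diagonal entries of $B$ were nonnegative. They need not be: in Section~\ref{sec:three} take $s=0$, $x=1$ and $\lambda_j=\log(1+p_j)$ with $p=(\frac1{10},\frac25,\frac12)$, so that $z=p$; then $B_{23}=p_1-\frac12(1-p_2)(1-p_3)=-\frac1{20}$. This is why \eqref{eq:id1} groups the entries along the sets $V_j$, which uses that $\gamma$, $\lambda$ and $1/y$ are all ordered in the same way.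

The increments in \eqref{eq:id1} are nonnegative, so it suffices to show $B(U,V)\le0$ for $U,V\in\{V_2,\dots,V_n\}$. These sets are nested and $B(U,V)=B(V,U)$, so we may assume $U\subseteq V$. Then it suffices to show $\sum_{l\in V}B_{kl}\le0$ for each $k\in V$. Let $I=V^c$, an initial segment $\{1,\dots,b\}$ that does not contain $k$. Since the $k$-th row of $B$ sums to zero,
\[
\sum_{l\in V}B_{kl}=-\sum_{l\in I}B_{kl}=-\pi_k\Big[\sum_{l\in I}P_x(l\in T\mid k\in T)-\frac{m-1}m\sum_{l\in I}\pi_l^{(m)}\Big].
\]
Divided by $m-1$, the bracket compares the chance that a random companion of $k$ in $T$ is one of the slow items $I$ with the chance that a random member of $T$ is. Given $k\in T$, the set $T\setminus\{k\}$ is the sample of size $m-1\ge1$ from $N\setminus\{k\}$. We restore the item $k$ to the ground set by Lemma~\ref{lem:neg}(c) with $r=m-1$, and then raise the size by Lemma~\ref{lem:size}: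
\[
\sum_{l\in I}P_x(l\in T\mid k\in T)=\sum_{l\in I}\pi_l^{(m-1)}(N\setminus\{k\})\ge\sum_{l\in I}\pi_l^{(m-1)}\ge\frac{m-1}m\sum_{l\in I}\pi_l^{(m)} .
\]
So the bracket is nonnegative, and (i) follows.

This proves Proposition~\ref{prop:four}, and with it Theorems~\ref{thm:phi} and~\ref{thm:hr}. Independence and the exponential law entered through \eqref{eq:wY} and the product form of $q_S$; the exponential law also gave the identity $d_j=\gamma_jy_j$ with $\gamma_j$ free of $x$, on which (iv) depends.

\section{Failure of the likelihood ratio order}\label{sec:lr}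

By Lemma~\ref{lem:mixture}, $D^*_{n-m+1:n}$ has the density $f_m(t)=E[A(R_m)e^{-tA(R_m)}]$, so that $-f_m'(0)/f_m(0)=E[A(R_m)^2]/E[A(R_m)]$. If $D^*_{n-m+1:n}\le_{\mathrm{lr}}D^*_{n-m+2:n}$, then $f_{m-1}/f_m$ is nondecreasing, its logarithmic derivative at $0$ is nonnegative, and so
\begin{equation}\label{eq:lrnec}
\frac{E[A(R_{m-1})^2]}{E[A(R_{m-1})]}\le\frac{E[A(R_m)^2]}{E[A(R_m)]}.
\end{equation}
At $t=0$ the hazard rate order compares the means $\varphi_k(0)=E[A(R_k)]$, whereas \eqref{eq:lrnec} compares the means after reweighting by $A$ itself. If $A(R_{m-1})$ is usually of order $\delta$ but takes a value near $1/(m-1)$ with probability of order $\delta$, the reweighting gives the rare value a weight bounded away from zero. If at the same time $A(R_m)$ concentrates near $1/m<1/(m-1)$, then \eqref{eq:lrnec} can fail.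

\begin{proof}[Proof of Theorem~\ref{thm:lr}]
Take $m-1$ slow items of rate $\delta\in(0,1)$ and $M$ fast items of rate $1$, so $n=M+m-1$, and let $\delta\downarrow0$; the constants in $O(\cdot)$ depend only on $m$ and $M$. Before the $k$-th death, $k\le M$, at least $M-k+1\ge1$ fast items are alive. By the rule for the order of deaths, the $k$-th death is slow with conditional probability at most $(m-1)\delta$, whatever happened before.

\emph{Right side of \eqref{eq:lrnec}.} The set $R_m$ remains after $n-m=M-1$ deaths. With probability $1-O(\delta)$ these are all fast, and then $R_m$ consists of the slow items and one fast item, so $A(R_m)=(1+(m-1)\delta)/m$. Since $A\le1$, we get $E[A(R_m)]\to1/m$ and $E[A(R_m)^2]\to1/m^2$. The right side tends to $1/m$.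

\emph{Left side of \eqref{eq:lrnec}.} The set $R_{m-1}$ remains after $M$ deaths. Let $K$ be the number of fast items in it; this is also the number of slow deaths among the first $M$. A union bound over pairs of steps gives $P(K\ge2)\le\binom M2(m-1)^2\delta^2$. If the first $k-1$ deaths are fast, the $k$-th is slow with probability $(m-1)\delta/(M-k+1+(m-1)\delta)$, and all other steps up to $M$ are fast with conditional probability $1-O(\delta)$ each. Hence
\[
P(K=1)=\sum_{k=1}^M\frac{(m-1)\delta}{M-k+1}+O(\delta^2)=(m-1)\delta H_M+O(\delta^2).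
\]
Since $K\le m-1$, both $E[K]$ and $E[K^2]$ equal $(m-1)\delta H_M+O(\delta^2)$. From $A(R_{m-1})=\delta+(1-\delta)K/(m-1)$ we obtain
\[
E[A(R_{m-1})]=\delta(1+H_M)+O(\delta^2),\qquad E[A(R_{m-1})^2]=\frac{\delta H_M}{m-1}+O(\delta^2),
\]
and the left side tends to $\dfrac{H_M}{(m-1)(1+H_M)}$.

This limit exceeds $1/m$ exactly when $mH_M>(m-1)(1+H_M)$, that is, when $H_M>m-1$. In that case \eqref{eq:lrnec} fails for small $\delta$, which proves the first statement. The harmonic series diverges, so such an $M$ exists for every $m$. For $m=2$ every $M\ge2$ satisfies $H_M>1$; then $i=n-m+1=M$ and $n=i+1$, which gives the last statement.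
\end{proof}

In this construction $i=n-m+1=M$, and $H_1=1\le m-1$, so the case $i=1$ is never covered, in agreement with $D^*_{1:n}\le_{\mathrm{lr}}D^*_{2:n}$.

\begin{example}
The failure occurs already for the rates $\frac12,1,1$ of Example~\ref{ex:rates}. The laws of $A(R_2)$ and $A(R_1)$ found there give
\[
f_{D^*_{2:3}}(t)=\tfrac15e^{-t}+\tfrac35e^{-3t/4},\qquad f_{D^*_{3:3}}(t)=\tfrac7{15}e^{-t}+\tfrac4{15}e^{-t/2}.
\]
At $t=0$, $-f'/f$ equals $(\frac15+\frac9{20})/\frac45=\frac{13}{16}$ for $D^*_{2:3}$ and $(\frac7{15}+\frac2{15})/\frac{11}{15}=\frac9{11}>\frac{13}{16}$ for $D^*_{3:3}$. So $f_{D^*_{3:3}}/f_{D^*_{2:3}}$ decreases near $0$ and $D^*_{2:3}\not\le_{\mathrm{lr}}D^*_{3:3}$, although $D^*_{2:3}\le_{\mathrm{hr}}D^*_{3:3}$.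
\end{example}

\begin{thebibliography}{1}

\bibitem{LiLi}
Haijun Li and Xiaohu Li, Editors,
\texttt{http://ndl.ethernet.edu.et/\allowbreak bitstream/\allowbreak 123456789/\allowbreak 39186/\allowbreak 1/\allowbreak Haijun\%20Li.pdf}

\end{thebibliography}
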